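\title{Pe\l czy\'nski's property (V) does not pass from $X$ to $C(\Omega,X)$}

\begin{abstract}
We construct a Banach space $X$ with Pe\l czy\'nski's property (V) such that the space $C(\Omega,X)$ of continuous $X$-valued functions fails property (V) for every compact Hausdorff space $\Omega$ that is not scattered, for instance for the Cantor set and for $[0,1]$. For scattered $\Omega$ we show that $C(\Omega,X)$ has property (V) whenever $X$ does. Hence the scattered spaces are exactly the compact spaces $\Omega$ for which $X\mapsto C(\Omega,X)$ preserves property (V). The example starts from a separable space of functions with jumps that fails (V), and places one copy of this failure on each branch of the binary tree, modulo null sets of branches.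
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Scalars are $\mathbb R$ or $\mathbb C$, \emph{operator} means bounded linear operator, and $B_E$ is the closed unit ball of a Banach space $E$. A series $\sum_j x_j$ in $E$ is \emph{weakly unconditionally Cauchy} (wuC) if $\sum_j|x^*(x_j)|<\infty$ for every $x^*\in E^*$, and \emph{unconditionally convergent} if each of its rearrangements converges in norm. An operator $T:E\to W$ is \emph{unconditionally converging} if it sends wuC series to unconditionally convergent series, and \emph{weakly compact} if $T(B_E)$ is relatively weakly compact. Following Pe\l czy\'nski, $E$ has \emph{property} (V) if every unconditionally converging operator from $E$ to any Banach space is weakly compact.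

The model wuC series is $\sum_n u_n$, where $(u_n)$ is the unit vector basis of $c_0$; it is wuC because $c_0^*=\ell_1$, and it does not converge. By Lemma~\ref{lem:wuc} below, every wuC series $\sum_j x_j$ in $E$ is the image of this one under an operator $S:c_0\to E$, and $T$ is unconditionally converging exactly when $\|Tx_j\|\to0$ for all such series. Weakly compact operators always have this property: if $T$ is weakly compact, then $(TS)^*$ is a weakly compact operator into $\ell_1$, hence compact because weakly convergent sequences in $\ell_1$ converge in norm, so $TS$ is compact and sends the weakly null sequence $(u_j)$ to a null sequence. Property (V) asks for the converse: whenever an operator on $E$ is not weakly compact, some wuC series in $E$ witnesses it. Reflexive spaces have (V) because all operators on them are weakly compact. The space $\ell_1$ fails (V): the terms of a wuC series are weakly null, hence null in $\ell_1$, so the identity is unconditionally converging.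

For a compact Hausdorff space $\Omega$ let $C(\Omega,X)$ be the Banach space of continuous functions $\Omega\to X$ with the supremum norm, and write $C(\Omega)$ when $X$ is the scalar field. The following question is stated as open in \cite{source}.

\medskip
\noindent\textbf{Problem.} \emph{Does $C(\Omega,X)$ have property \textup{(V)} for every compact Hausdorff space $\Omega$ and every Banach space $X$ with property \textup{(V)}?}
\medskip

The hypothesis on $X$ is necessary when $\Omega\neq\emptyset$, since evaluation at a point maps $C(\Omega,X)$ onto $X$ and (V) passes to quotients (Lemma~\ref{lem:quot}). The simplest cases are positive. For finite $\Omega$ the space $C(\Omega,X)$ is a finite sum of copies of $X$; for a convergent sequence with its limit it is isomorphic to the sum of $X$ and the space of null sequences in $X$; both have (V) by Lemma~\ref{lem:c0sum}. For arbitrary $\Omega$ the following is known.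
\begin{itemize}
\item $C(\Omega)$ has (V) (Pe\l czy\'nski).
\item $C(\Omega,X)$ has (V) if $X$ is reflexive (Pe\l czy\'nski).
\item $C(\Omega,X)$ has (V) if $X$ contains no isomorphic copy of $\ell_1$ and has property (u) (Cembranos, Kalton, Saab and Saab). Property (u) means that for every weakly Cauchy sequence $(x_n)$ in $X$ there is a wuC series $\sum_k z_k$ in $X$ with $x_n-\sum_{k\le n}z_k\to0$ weakly.
\item $C(\Omega,X)$ has (V) if $X$ is separable and has (V) (announced by Randrianantoanina).
\end{itemize}
All of this suggests the answer yes. The answer is no, and the compact spaces for which it is yes can be described exactly. A topological space is \emph{scattered} if every nonempty subset has a relatively isolated point. The Cantor set $\{0,1\}^{\mathbb N}$ and $[0,1]$ have no isolated points, so they are not scattered.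

\begin{theorem}\label{thm:counter}
There is a Banach space $X$ with property \textup{(V)} such that $C(\Omega,X)$ fails property \textup{(V)} for every compact Hausdorff space $\Omega$ that is not scattered, for example for $\Omega=\{0,1\}^{\mathbb N}$ and for $\Omega=[0,1]$.
\end{theorem}

\begin{theorem}\label{thm:scattered}
If $\Omega$ is a scattered compact Hausdorff space, then $C(\Omega,X)$ has property \textup{(V)} for every Banach space $X$ with property \textup{(V)}.
\end{theorem}

Together these give the characterization.

\begin{corollary}\label{cor:main}
Let $\Omega$ be a compact Hausdorff space. Then $C(\Omega,X)$ has property \textup{(V)} for every Banach space $X$ with property \textup{(V)} if and only if $\Omega$ is scattered.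
\end{corollary}

The proofs are in ZFC. Of the known results above, only the first is used.

\subsection*{The idea of the example}
Let $\Delta=\{0,1\}^{\mathbb N}$ carry the fair coin measure $\mathbb P$. A natural way to build an operator on $C(\Delta,X)$ is to take contractions $S_\omega:X\to c_0$, one for each $\omega\in\Delta$, and to average:
\[
U\varphi=\int_\Delta S_\omega\,\varphi(\omega)\,d\mathbb P(\omega).
\]
If $\sum_k\varphi_k$ is wuC in $C(\Delta,X)$, then $\sum_k\varphi_k(\omega)$ is wuC in $X$ for each $\omega$. So if almost every $S_\omega$ is unconditionally converging, dominated convergence gives $\|U\varphi_k\|\to0$, and $U$ is unconditionally converging. But when $X$ has (V) such $S_\omega$ are weakly compact, whereas we want $U$ to fail weak compactness because the $S_\omega$ do.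

The way out is an exchange of quantifiers. The functions $\varphi_k$ take their values in a separable subspace $X'$ of $X$. It is therefore enough that \emph{for each separable $X'\subset X$}, the restriction $S_\omega|_{X'}$ be unconditionally converging for almost all $\omega$, with a null set that depends on $X'$. This leaves room for every single $S_\omega$ to fail to be unconditionally converging on the whole of $X$, provided that $X$ is not separable. Spaces of equivalence classes of functions behave in just this way: on a separable subspace of an $L^\infty$ space one can evaluate at almost every point, simultaneously for all elements of the subspace.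

Section~\ref{sec:F} constructs a separable space $F$ and an operator $p:F\to c_0$ that is unconditionally converging and not weakly compact. Section~\ref{sec:X} defines $X$ as a space of pairs $(\Theta,y)$, where $\Theta$ is a class of $F$-valued functions on $\Delta$ and $y$ is a function on the binary tree whose values along the branch $\omega$ are $p\,\Theta(\omega)$ for almost all $\omega$; the operator $S_\omega$ reads $y$ along $\omega$. Sections~\ref{sec:V} and~\ref{sec:fail} prove that $X$ has (V) and that $C(\Omega,X)$ does not. Section~\ref{sec:scattered} proves Theorem~\ref{thm:scattered} and depends only on Section~\ref{sec:tools}.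

\section{Tools}\label{sec:tools}

We use the following textbook facts. A subset of a Banach space is relatively weakly compact if and only if each sequence in it has a weakly convergent subsequence (Eberlein--\v Smulian). An operator is weakly compact if and only if its adjoint is (Gantmacher). A convex set has the same closure in the weak and in the norm topology (Mazur). The ball $B_G$ is weak$^*$ dense in $B_{G^{**}}$ (Goldstine). Sums and norm limits of weakly compact operators, and their compositions with arbitrary operators, are weakly compact.

Every failure of weak compactness in the example comes from the vectors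
\[
\sigma_m=u_1+\dots+u_m=(1,\dots,1,0,0,\dots)\in c_0 .
\]
They have norm one, and no subsequence converges weakly, because a weak limit would be the coordinatewise limit $(1,1,\dots)\notin c_0$. So an operator into $c_0$ that maps a bounded sequence to $(\sigma_m)$ is not weakly compact.

The \emph{$c_0$-sum} $E=(\bigoplus_nE_n)_{c_0}$ of Banach spaces $E_n$ consists of the sequences $z=(z^n)$ with $z^n\in E_n$ and $\|z^n\|\to0$, normed by $\sup_n\|z^n\|$. Its dual is the $\ell_1$-sum of the $E_n^*$: a functional is a sequence $w=(w^n)$ with $\|w\|=\sum_n\|w^n\|<\infty$, acting by $w(z)=\sum_nw^n(z^n)$. We call the indices $n$ \emph{levels} and say that $z$ is \emph{supported on} a set $J$ of levels if $z^n=0$ for $n\notin J$.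

\begin{lemma}\label{lem:wuc}
\begin{enumerate}
\item[(a)] A series $\sum_jx_j$ in $E$ is wuC if and only if $\sup\|\sum_{j\in A}\varepsilon_jx_j\|<\infty$, the supremum being over finite sets $A$ and scalars $|\varepsilon_j|\le1$.
\item[(b)] The terms of a wuC series are bounded. Operators map wuC series to wuC series. A series in a closed subspace is wuC there if and only if it is wuC in the whole space. In a $c_0$-sum, a series of vectors of norm at most $1$ supported on pairwise disjoint sets of levels is wuC.
\item[(c)] An operator $T:E\to W$ is unconditionally converging if and only if $\|Tx_j\|\to0$ for every wuC series $\sum_jx_j$ in $E$.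
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The supremum equals $\sup_{x^*\in B_{E^*}}\sum_j|x^*(x_j)|$. If the series is wuC, the linear map $x^*\mapsto(x^*(x_j))_j$ from $E^*$ to $\ell_1$ has closed graph, so this number is finite. The converse follows by homogeneity.

(b) Each statement is read off from the criterion in (a); in the last one the supremum is at most $1$.

(c) The terms of a convergent series tend to $0$, which gives one direction. For the other, recall the Cauchy criterion: $\sum_jz_j$ converges unconditionally if and only if for every $\delta>0$ there is a finite set $A_0$ with $\|\sum_{j\in A}z_j\|<\delta$ for all finite $A$ disjoint from $A_0$. If $\sum_jx_j$ is wuC and $\sum_jTx_j$ is not unconditionally convergent, we thus find $\delta>0$ and finite sets $A_i$ with $\max A_i<\min A_{i+1}$ and $\|T\sum_{j\in A_i}x_j\|\ge\delta$. By (a) the series $\sum_i(\sum_{j\in A_i}x_j)$ is wuC, and the images of its terms do not tend to $0$.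
\end{proof}

In particular, if $T$ is unconditionally converging, so is $TS$ for every operator $S$.

\begin{lemma}\label{lem:quot}
If $Q:E\to G$ is a surjective operator and $E$ has \textup{(V)}, then $G$ has \textup{(V)}. In particular \textup{(V)} is invariant under isomorphisms.
\end{lemma}

\begin{proof}
If $T$ on $G$ is unconditionally converging, then $TQ$ is unconditionally converging, hence weakly compact. By the open mapping theorem $cB_G\subset Q(B_E)$ for some $c>0$, so $T(B_G)\subset c^{-1}TQ(B_E)$ is relatively weakly compact.
\end{proof}

\begin{lemma}\label{lem:c0sum}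
If $E_1,E_2,\dots$ have \textup{(V)}, so does $E=(\bigoplus_nE_n)_{c_0}$. In particular finite sums of spaces with \textup{(V)} have \textup{(V)}.
\end{lemma}

\begin{proof}
Let $T:E\to W$ be unconditionally converging and let $R_m$ be the projection that sets the levels $1,\dots,m$ to zero. Since $R_{m+1}=R_mR_{m+1}$ and $\|R_{m+1}\|\le1$, the norms $\|TR_m\|$ are nonincreasing. Suppose that they exceed some $\delta>0$ for all $m$. Finitely supported vectors are dense in $B_E$, so for each $m$ there is a finitely supported $v\in B_E$, vanishing on the levels $\le m$, with $\|Tv\|>\delta$. Choosing such vectors one after another gives $v_j\in B_E$ with disjoint supports and $\|Tv_j\|>\delta$, contrary to Lemma~\ref{lem:wuc}(b),(c). So $T$ is the norm limit of the operators $T(I-R_m)$, $z\mapsto\sum_{n\le m}T|_{E_n}z^n$. Each $T|_{E_n}$ is unconditionally converging, hence weakly compact, and therefore so is $T$. A finite sum is a $c_0$-sum whose remaining summands are zero.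
\end{proof}

The next lemma extends Pe\l czy\'nski's theorem on $C(K)$ to algebras of bounded functions.

\begin{lemma}\label{lem:algebra}
Let $S$ be a set and $\mathcal A$ a closed subalgebra of $\ell_\infty(S)$ that contains the constants and is closed under complex conjugation. Then $\mathcal A$ is isometric to $C(K)$ for a compact Hausdorff space $K$, so $\mathcal A$ has \textup{(V)}.
\end{lemma}

\begin{proof}
Let $K$ be the closure of the image of $S$ under $s\mapsto(f(s))_{f\in\mathcal A}$ in the compact product $\prod_{f\in\mathcal A}\{c:|c|\le\|f\|\}$, and let $\hat f$ be the restriction to $K$ of the coordinate indexed by $f$. Since the image of $S$ is dense in $K$, the map $f\mapsto\hat f$ is isometric and preserves sums, products, scalar multiples, conjugates and the constant $1$. Its range is a closed, conjugation-closed, unital subalgebra of $C(K)$ that separates points, hence is $C(K)$ by the Stone--Weierstrass theorem.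
\end{proof}

To prove weak compactness we shall produce norm convergent sequences of convex combinations. The next lemma says that this suffices; its proof contains the construction behind Grothendieck's double limit criterion.

\begin{lemma}\label{lem:convex}
Let $A$ be a bounded subset of a Banach space $E$. Suppose that every sequence in $A$ has a subsequence $(h_n)$ for which there are $c_k\in\operatorname{co}\{h_n:n\ge k\}$ with $(c_k)$ norm convergent. Then $A$ is relatively weakly compact.
\end{lemma}

\begin{proof}
The weak$^*$ closure of $A$ in $E^{**}$ is weak$^*$ compact, and on $E$ the weak$^*$ topology of $E^{**}$ is the weak topology. So if $A$ is not relatively weakly compact, this closure contains some $\xi\notin E$. Let $\beta=\operatorname{dist}(\xi,E)>0$. By the Hahn--Banach theorem there is $\Phi\in B_{E^{***}}$ with $\Phi|_E=0$ and $\Phi(\xi)=\beta$. Pick $a_1\in A$. Given $a_1,\dots,a_m$, Goldstine's theorem for $E^*$ gives $\phi_m\in B_{E^*}$ with $|\phi_m(a_n)|<1/m$ for $n\le m$ and $|\xi(\phi_m)-\beta|<1/m$; then choose $a_{m+1}\in A$ with $|\phi_l(a_{m+1})-\xi(\phi_l)|<1/m$ for $l\le m$. Thus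
\[
\lim_m\phi_m(a_n)=0\ \text{ for each }n,\qquad \lim_n\phi_m(a_n)=\xi(\phi_m)\ \text{ for each }m,\qquad \xi(\phi_m)\to\beta .
\]
Let $(h_n)$ and $c_k\to c$ be given by the hypothesis for the sequence $(a_n)$. The first limit gives $\lim_m\phi_m(c_k)=0$ for each $k$. The second gives $\phi_m(c)=\lim_k\phi_m(c_k)=\xi(\phi_m)$, because $c_k$ is a convex combination of the $h_n$ with $n\ge k$. Hence $\beta=\lim_m|\phi_m(c)-\phi_m(c_k)|\le\|c-c_k\|$ for every $k$, so $\beta=0$, a contradiction.
\end{proof}

\begin{lemma}\label{lem:blocks}
Every vector $z$ in a $c_0$-sum can be written as $z=\sum_iz_i$ with each $z_i$ supported on finitely many levels and $\sum_i\|z_i\|\le2\|z\|$.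
\end{lemma}

\begin{proof}
Choose $0=l_0<l_1<l_2<\cdots$ with $\|z^n\|\le2^{-i}\|z\|$ for $n>l_i$, and let $z_i$ be the part of $z$ on the levels in $(l_{i-1},l_i]$. Then $\|z_i\|\le2^{-(i-1)}\|z\|$.
\end{proof}

\section{An unconditionally converging operator onto $c_0$}\label{sec:F}

We want a separable space $F$ and an operator $p:F\to c_0$ with two opposite features. Locally, $c_0$ should lift perfectly: for each $L$, the vectors supported on $\{1,\dots,L\}$ should have a linear isometric lifting. Globally, $c_0$ should not lift at all: $p$ should be unconditionally converging. In a space of bounded functions, a series $\sum_jf_j$ is wuC when $\sum_j|f_j(s)|$ is bounded in $s$, so we must force any lifts of the $u_n$ to be large at common points. A jump does this: a function with a large jump at $d$ is large on an interval next to $d$. We let the $n$th coordinate of $pf$ be a jump that occurs at every point of a finite set $D_n$, with $D_n$ denser and denser in $[0,1]$.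

For $n\ge1$ let $D_n=\{(2i-1)2^{-n}:1\le i\le2^{n-1}\}$, the dyadic points of exact order $n$. These finite sets are pairwise disjoint. An open subinterval of $(0,1)$ of length greater than $2^{1-n}$ meets $D_n$, so
\begin{equation}\label{eq:dense}
\text{every nonempty open subinterval of $(0,1)$ meets $D_n$ for all large $n$.}
\end{equation}
Let $F$ be the space of scalar functions $f$ on $[0,1]$ that are right-continuous, have left limits $f(s-)$, are continuous at $1$ and at every point of $(0,1)\setminus\bigcup_nD_n$, and for which there is $a=(a_n)\in c_0$ with
\[
f(d)-f(d-)=2a_n\qquad(d\in D_n,\ n\ge1).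
\]
Put $pf=a$. A function with one-sided limits is bounded near each point, hence on $[0,1]$, and we give $F$ the supremum norm. Then $|a_n|\le\|f\|$, so $p:F\to c_0$ is linear with $\|p\|\le1$. One-sided limits commute with uniform limits, and $(pf_k)$ is Cauchy in $c_0$ when $(f_k)$ is Cauchy in $F$; hence $F$ is a Banach space. A function in $F$ is continuous exactly when all its jumps vanish, so $\ker p=C[0,1]$.

\subsection*{Local liftings}
Fix $L\ge1$ and let $\eta_L=2^{-L}/3$. The points of $D_1\cup\dots\cup D_L$ are the multiples of $2^{-L}$ in $(0,1)$, so the intervals $[d-\eta_L,d+\eta_L]$ around them are disjoint subsets of $(0,1)$. For such $d$ let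
\[
\kappa_{d,L}(s)=\begin{cases}-(s-d+\eta_L)/\eta_L,& d-\eta_L\le s<d,\\ (d+\eta_L-s)/\eta_L,& d\le s\le d+\eta_L,\\ 0,&\text{otherwise.}\end{cases}
\]
This function descends from $0$ toward $-1$, jumps to $1$ at $d$, and descends to $0$; it is continuous except at $d$. For $a\in c_0$ supported on $\{1,\dots,L\}$ put
\[
\Lambda_L(a)=\sum_{n\le L}a_n\sum_{d\in D_n}\kappa_{d,L},
\]
see Figure~\ref{fig:lift}. The jump of $\Lambda_L(a)$ at $d\in D_n$ is $2a_n$ for every $n$, and the $\kappa_{d,L}$ have disjoint supports and norm $1$. So $\Lambda_L$ is a linear map into $F$ with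
\begin{equation}\label{eq:lift}
p\Lambda_L(a)=a,\qquad\|\Lambda_L(a)\|=\|a\|_\infty .
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.75cm,y=1.2cm]
\draw[gray] (0,0)--(12,0);
\draw[thick] (0,0)--(2,0)--(3,-0.5);
\draw[thick] (3,0.5)--(4,0)--(5,0)--(6,-1);
\draw[thick] (6,1)--(7,0)--(8,0)--(9,-0.5);
\draw[thick] (9,0.5)--(10,0)--(12,0);
\draw[dotted] (3,-0.5)--(3,0.5) (6,-1)--(6,1) (9,-0.5)--(9,0.5);
\fill (3,0.5) circle (1.6pt) (6,1) circle (1.6pt) (9,0.5) circle (1.6pt);
\draw[fill=white] (3,-0.5) circle (1.6pt) (6,-1) circle (1.6pt) (9,-0.5) circle (1.6pt);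
\node[below] at (0,0) {$0$};
\node[below] at (12,0) {$1$};
\node[above left] at (3,0) {$\frac14$};
\node[above left] at (6,0) {$\frac12$};
\node[above left] at (9,0) {$\frac34$};
\end{tikzpicture}
\caption{The function $\Lambda_2(a)$ on $[0,1]$ for $a=(1,\frac12,0,0,\dots)$. It jumps by $2a_1=2$ at the point of $D_1=\{\frac12\}$ and by $2a_2=1$ at both points of $D_2=\{\frac14,\frac34\}$, and its supremum norm is $\|a\|_\infty=1$.}
\label{fig:lift}
\end{figure}

Given $a\in c_0$, write $a=\sum_ia_{(i)}$ as in Lemma~\ref{lem:blocks}, with $a_{(i)}$ supported on $\{1,\dots,l_i\}$. By \eqref{eq:lift} the series $f_a=\sum_i\Lambda_{l_i}(a_{(i)})$ converges absolutely, $pf_a=a$ and $\|f_a\|\le2\|a\|$. So $p$ is onto. It follows that $F$ is separable: if $f\in F$ and $a\in c_0$, then $f-f_a-f_{pf-a}\in\ker p$, so $f$ is within $2\|pf-a\|$ of $f_a+C[0,1]$, and it remains to let $a$ run through a countable dense subset of $c_0$ and to use that $C[0,1]$ is separable.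

\subsection*{No global lifting}
The map $\Lambda_L$ depends on $L$ through the width $\eta_L$, and this dependence cannot be removed. Consider the lifts $f_n=\Lambda_n(u_n)$ of the unit vectors. We have $|f_1|>\frac12$ on $(\frac12,\frac12+\frac1{12})$. This interval contains $\frac9{16}\in D_4$, and $|f_4|>\frac12$ on the subinterval $(\frac9{16},\frac9{16}+\frac1{96})$. That interval meets $D_n$ for large $n$, and we can go on, so $\sum_n|f_n(s)|$ is unbounded in $s$. Replacing $f_1$ by $\Lambda_4(u_1)$ removes the overlap with $f_4$, but any fixed lift of $u_1$ is large on a fixed interval next to $\frac12$, and all high levels jump inside that interval. The same argument works for every series.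

\begin{lemma}\label{lem:puc}
If $\sum_jf_j$ is wuC in $F$, then $\|pf_j\|_\infty\to0$. Thus $p$ is unconditionally converging.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:wuc}(a) there is $C$ with $\sum_j|f_j(s)|\le C$ for all $s\in[0,1]$. Suppose that $\|pf_j\|_\infty\not\to0$. After passing to a subseries, there are $\delta>0$ and levels $n_j$ with $|(pf_j)_{n_j}|>\delta$ for all $j$. For fixed $n$ the functional $f\mapsto(pf)_n$ is bounded, so $(pf_j)_n\to0$ as $j\to\infty$; hence each level occurs only finitely often among the $n_j$, and $n_j\to\infty$.

Let $I_0=(0,1)$ and $j_0=0$. Given a nonempty open interval $I_{i-1}$, use \eqref{eq:dense} to choose $j_i>j_{i-1}$ and a point $d\in D_{n_{j_i}}\cap I_{i-1}$. Since $|f_{j_i}(d)-f_{j_i}(d-)|>2\delta$, one of $|f_{j_i}(d)|$, $|f_{j_i}(d-)|$ exceeds $\delta$. So $|f_{j_i}|>\delta$ on a nonempty open interval $I_i\subset I_{i-1}$ that has $d$ as its left endpoint in the first case and as its right endpoint in the second. For $s\in I_k$ we get $C\ge\sum_{i\le k}|f_{j_i}(s)|>k\delta$, which is false for large $k$.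
\end{proof}

The proof rests on \eqref{eq:dense}. If $D_n$ were the single point $2^{-n}$, zigzags of half-width $2^{-n-2}$ at these points would have disjoint supports, and they would form a wuC series lifting $\sum_nu_n$.

By \eqref{eq:lift}, $p$ maps the norm-one vectors $\Lambda_m(\sigma_m)$ to $\sigma_m$, so $p$ is not weakly compact and $F$ fails (V), although the subspace $\ker p=C[0,1]$ and the quotient $c_0$ both have (V). For later use, note which disjointly supported sequences $(b_j)$ in $B_{c_0}$, each $b_j$ finitely supported, do lift to wuC series in $F$ with a good bound: the finite ones, by using the same $\Lambda_L$ for all terms, and those with $\sum_j\|b_j\|\le1$, by lifting each term isometrically. The space $X$ is designed so that along almost every branch we meet only a combination of these two cases.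

\section{The space $X$}\label{sec:X}

Let $\Gamma_n=\{0,1\}^n$ be the $n$th level of the binary tree, $\Delta=\{0,1\}^{\mathbb N}$ the compact metrizable space of its branches. For $\omega\in\Delta$, or $\omega\in\Gamma_m$ with $m\ge n$, let $\omega|n\in\Gamma_n$ be the initial segment of length $n$. The cylinders $[t]=\{\omega\in\Delta:\omega|n=t\}$, $t\in\Gamma_n$, are clopen and form a base of $\Delta$, and $\mathbb P$ is the Borel probability with $\mathbb P[t]=2^{-n}$. Let
\[
Y=\Big(\bigoplus_{n\ge1}\ell_2(\Gamma_n)\Big)_{c_0},
\]
a space of functions on the tree, with unit vectors $e_t$. For $\omega\in\Delta$ define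
\[
\rho_\omega:Y\to c_0,\qquad\rho_\omega y=\big(y(\omega|n)\big)_{n\ge1}.
\]
Since $|y(\omega|n)|\le\|y^n\|_2\to0$, this is well defined and $\|\rho_\omega\|\le1$. The same bound shows that $\omega\mapsto\rho_\omega y$ is a uniform limit of locally constant maps, hence continuous.

Two computations explain the choice of $Y$. First, every branch carries a full copy of $c_0$: for $t\in\Gamma_m$ let
\begin{equation}\label{eq:yt}
y_t=\sum_{n\le m}e_{t|n};\qquad\text{then }\|y_t\|=1\ \text{ and }\ \rho_\omega y_{\omega|m}=\sigma_m\ \text{ for all }\omega\in\Delta .
\end{equation}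
Second, a fixed vector is small on most branches: by the Cauchy--Schwarz inequality,
\begin{equation}\label{eq:small}
\int_\Delta|y(\omega|n)|\,d\mathbb P(\omega)\le\Big(\sum_{t\in\Gamma_n}2^{-n}|y(t)|^2\Big)^{1/2}=2^{-n/2}\|y^n\|_2 .
\end{equation}

Let $L^\infty(\mathbb P,F)$ be the Banach space of bounded Borel functions $\Delta\to F$ modulo equality almost everywhere, with the essential supremum norm. Separability of $F$ is needed here: it makes the Borel $\sigma$-algebra of $F\times F$ a product $\sigma$-algebra, so that a sum of Borel functions is Borel. Define
\[
X=\big\{(\Theta,y)\in L^\infty(\mathbb P,F)\times Y:\ p\,\Theta(\omega)=\rho_\omega y\ \text{ for almost all }\omega\big\},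
\]
with the norm $\max(\|\Theta\|,\|y\|)$, and let $q:X\to Y$, $q(\Theta,y)=y$. Both sides of the defining relation are Borel maps into the separable space $c_0$, so the set where it fails is Borel. If $(\Theta_k,y_k)\to(\Theta,y)$ with $(\Theta_k,y_k)\in X$, then $\Theta_k(\omega)\to\Theta(\omega)$ off a null set, so the relation passes to the limit. Hence $X$ is a Banach space, and $\|q\|\le1$. The operators $S_\omega$ of Section~\ref{sec:intro} are $\rho_\omega q:X\to c_0$.

For $y\in Y$ supported on the levels $\le L$ put
\[
\lambda_L(y)=\big(\omega\mapsto\Lambda_L(\rho_\omega y),\ y\big).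
\]
The first coordinate is constant on each $[t]$, $t\in\Gamma_L$. By \eqref{eq:lift} it satisfies the defining relation at every $\omega$ and has norm at most $\|y\|$. So
\begin{equation}\label{eq:lambda}
\lambda_L(y)\in X,\qquad q\lambda_L(y)=y,\qquad\|\lambda_L(y)\|=\|y\|.
\end{equation}

\begin{lemma}\label{lem:qN}
The operator $q$ maps $X$ onto $Y$, and $N=\ker q$ has property \textup{(V)}.
\end{lemma}

\begin{proof}
Write $y=\sum_iy_{(i)}$ as in Lemma~\ref{lem:blocks}, with $y_{(i)}$ supported on the levels $\le l_i$. By \eqref{eq:lambda} the series $\sum_i\lambda_{l_i}(y_{(i)})$ converges absolutely in $X$, and $q$ maps its sum to $y$.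

Since $\ker p=C[0,1]$, the kernel $N$ consists of the pairs $(\Theta,0)$ with $\Theta(\omega)\in C[0,1]$ for almost all $\omega$. Let $\mathcal B$ be the space of all bounded Borel maps $\Delta\to C[0,1]$ with the supremum norm. The operator $\mathcal B\to N$ sending $\Theta$ to (the class of) $(\Theta,0)$ is onto: given $(\Theta,0)\in N$, redefine $\Theta$ as $0$ on the Borel null set $\Theta^{-1}(F\setminus C[0,1])$. By Lemma~\ref{lem:quot} it suffices to show that $\mathcal B$ has (V). Identify $\Theta\in\mathcal B$ with the function $(\omega,s)\mapsto\Theta(\omega)(s)$; this embeds $\mathcal B$ isometrically in $\ell_\infty(\Delta\times[0,1])$. The image contains the constants. It is closed because uniform limits of Borel maps are Borel. It is stable under sums, products and conjugation because these operations are continuous on $C[0,1]$ and $C[0,1]$ is separable. Lemma~\ref{lem:algebra} applies.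
\end{proof}

An element of $X$ has no value $\Theta(\omega)$ at a given branch $\omega$. On a separable subspace, however, such values exist for almost all branches at once, and there $\rho_\omega q$ factors through $p$.

\begin{lemma}\label{lem:eval}
Let $X'$ be a separable closed subspace of $X$. There is a Borel set $Z\subset\Delta$ with $\mathbb P(Z)=0$ such that $\rho_\omega q|_{X'}:X'\to c_0$ is unconditionally converging for every $\omega\notin Z$.
\end{lemma}

\begin{proof}
Let $\mathbb K_0$ be $\mathbb Q$ or $\mathbb Q+i\mathbb Q$, according to the scalar field, and let $X_0$ be the $\mathbb K_0$-linear span of a countable dense subset of $X'$; it is countable. For $x\in X_0$ fix a Borel representative $\Theta_x$ of the first coordinate of $x$. For $x,x'\in X_0$ and $c\in\mathbb K_0$, each of the relations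
\begin{gather*}
\Theta_{x+x'}(\omega)=\Theta_x(\omega)+\Theta_{x'}(\omega),\qquad \Theta_{cx}(\omega)=c\,\Theta_x(\omega),\\
\|\Theta_x(\omega)\|\le\|x\|,\qquad p\,\Theta_x(\omega)=\rho_\omega qx
\end{gather*}
fails only on a Borel null set. Let $Z$ be the union of these countably many sets. For $\omega\notin Z$ the map $x\mapsto\Theta_x(\omega)$ is $\mathbb K_0$-linear and contractive on $X_0$, so it extends by continuity to an operator $\operatorname{ev}_\omega:X'\to F$, and $p\operatorname{ev}_\omega=\rho_\omega q|_{X'}$ because this holds on $X_0$. By Lemma~\ref{lem:puc}, $p\operatorname{ev}_\omega$ is unconditionally converging.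
\end{proof}

\begin{remark}\label{rem:sep}
Let $X'$ be a separable closed subspace of $X$ that contains the countably many unit vectors $\lambda_m(y_t)$, $t\in\Gamma_m$, $m\ge1$. By \eqref{eq:yt}, $\rho_\omega q\lambda_m(y_{\omega|m})=\sigma_m$, so no $\rho_\omega q|_{X'}$ is weakly compact, and $X'$ fails (V) by Lemma~\ref{lem:eval}. Once we know that $X$ has (V), it follows that $X$ is not separable, in agreement with the result on separable spaces quoted in Section~\ref{sec:intro}.
\end{remark}

\section{The space $X$ has property (V)}\label{sec:V}

The kernel $N$ of $q$ has (V), and so does the quotient $Y$, a $c_0$-sum of finite-dimensional spaces. The space $F$ shows that this is not enough. What $F$ lacks is wuC series that lift the wuC series of the quotient, so we first show that $X$ has them.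

\subsection*{Lifting block sequences}
A \emph{block sequence} in a $c_0$-sum is a sequence $(v_j)$ in the unit ball such that $v_j$ is supported on the levels in $J_j=(L_{j-1},L_j]$, for some integers $0=L_0<L_1<\cdots$. Here is the case in which the role of null sets is plainest.

\begin{example}\label{ex:branch}
Fix a branch $\tau\in\Delta$ and let $v_j=e_{\tau|j}$. Then $\rho_\omega v_j=u_j$ if $\omega|j=\tau|j$, and $\rho_\omega v_j=0$ otherwise. At $\omega=\tau$ we would have to lift the whole basis $(u_j)$ to a wuC series in $F$, which Lemma~\ref{lem:puc} forbids. But $\{\tau\}$ is a null set. For $\omega\neq\tau$ let $k(\omega)\ge0$ be the length of the longest common initial segment of $\omega$ and $\tau$. Only $u_1,\dots,u_{k(\omega)}$ have to be lifted at $\omega$, and one local lifting handles them all: let $\Theta_j(\omega)=\Lambda_{k(\omega)}(u_j)$ if $j\le k(\omega)$ and $\Theta_j(\omega)=0$ if $j>k(\omega)$. The function $\Theta_j$ is constant on each of the clopen sets $\{k=l\}$, which cover $\Delta\setminus\{\tau\}$. So $x_j^\tau=(\Theta_j,v_j)\in X$, and \eqref{eq:lift} gives $\|\sum_{j\le m}\varepsilon_jx^\tau_j\|\le1$ for $|\varepsilon_j|\le1$.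 Thus $\sum_jx_j^\tau$ is wuC while $\rho_\tau qx_j^\tau=u_j$: no operator $\rho_\tau q$ is unconditionally converging on $X$.
\end{example}

At the other extreme, for $v_j=2^{-j/2}\sum_{t\in\Gamma_j}e_t$ we have $\rho_\omega v_j=2^{-j/2}u_j$ at every $\omega$, and these vectors are absolutely summable. In general \eqref{eq:small} makes $(\rho_\omega v_j)_j$ absolutely summable for almost all $\omega$, but with a sum that need not be bounded in $\omega$. We therefore cut the sequence at an index $k(\omega)$ beyond which the sum is at most $1$, lift the head by one local lifting, and lift the tail term by term.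

\begin{lemma}\label{lem:lift}
For every block sequence $(v_j)$ in $Y$ there are $x_j\in B_X$ with $qx_j=v_j$ and $\|\sum_{j\le m}\varepsilon_jx_j\|\le2$ for all $m$ and all $|\varepsilon_j|\le1$. In particular $\sum_jx_j$ is wuC.
\end{lemma}

\begin{proof}
Let $M_j(\omega)=\|\rho_\omega v_j\|_\infty\le\sum_{n\in J_j}|v_j(\omega|n)|$; it depends only on $\omega|L_j$. By \eqref{eq:small} and the disjointness of the $J_j$,
\[
\sum_j\int M_j\,d\mathbb P\le\sum_j\sum_{n\in J_j}2^{-n/2}=\sum_{n\ge1}2^{-n/2}<\infty .
\]
Hence $Z_0=\{\omega:\sum_jM_j(\omega)=\infty\}$ is a Borel null set. For $\omega\notin Z_0$ let $k(\omega)$ be the least $k\ge0$ with $\sum_{j>k}M_j(\omega)\le1$. It is a Borel function, since $\{k\le l\}=\{\sum_{j>l}M_j\le1\}$. Put $\Theta_j=0$ on $Z_0$ and, for $\omega\notin Z_0$,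
\[
\Theta_j(\omega)=\begin{cases}\Lambda_{L_{k(\omega)}}(\rho_\omega v_j),& j\le k(\omega),\\ \Lambda_{L_j}(\rho_\omega v_j),& j>k(\omega).\end{cases}
\]
This makes sense because $\rho_\omega v_j$ is supported on $J_j\subset\{1,\dots,L_j\}$, and $L_j\le L_{k(\omega)}$ in the first case. The function $\Theta_j$ is constant on each of the countably many Borel sets $\{k=l\}\cap[t]$, $t\in\Gamma_{L_j}$, so it is Borel. By \eqref{eq:lift}, $p\,\Theta_j(\omega)=\rho_\omega v_j$ and $\|\Theta_j(\omega)\|=M_j(\omega)\le1$ off $Z_0$. So $x_j=(\Theta_j,v_j)\in B_X$.

Fix $\omega\notin Z_0$ and let $k=k(\omega)$. The vectors $\rho_\omega v_j$ lie in $B_{c_0}$ and have disjoint supports. The linearity of $\Lambda_{L_k}$ and \eqref{eq:lift} give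
\[
\Big\|\sum_{j\le m}\varepsilon_j\Theta_j(\omega)\Big\|\le\Big\|\sum_{j\le\min(m,k)}\varepsilon_j\rho_\omega v_j\Big\|_\infty+\sum_{j>k}M_j(\omega)\le1+1 ,
\]
where the first term is absent if $k=0$. Also $\|\sum_{j\le m}\varepsilon_jv_j\|_Y\le1$. The last claim is Lemma~\ref{lem:wuc}(a).
\end{proof}

The $\ell_2$-norms on the levels are used only through \eqref{eq:small}, and some such gain is necessary. With $\ell_\infty(\Gamma_n)$ in place of $\ell_2(\Gamma_n)$, the vectors $v_j=\sum_{t\in\Gamma_j}e_t$ would form a block sequence with $\rho_\omega v_j=u_j$ for all $\omega$. A wuC lift $(\Theta_j,v_j)$ would satisfy the bound of Lemma~\ref{lem:wuc}(a) at almost every $\omega$ for the countably many rational choices of $(\varepsilon_j)$, so $\sum_j\Theta_j(\omega)$ would be a wuC series in $F$ with $p\,\Theta_j(\omega)=u_j$, contrary to Lemma~\ref{lem:puc}.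

\subsection*{From liftings to property (V)}
The rest of the argument uses only the properties established so far, so we state it abstractly. The example $p:F\to c_0$ satisfies all the hypotheses except (ii).

\begin{proposition}\label{prop:criterion}
Let $Y=(\bigoplus_nY_n)_{c_0}$ with each $Y_n$ finite-dimensional, and let $q:X\to Y$ be a surjective operator with $\|q\|\le1$. Suppose that
\begin{enumerate}
\item[(i)] $N=\ker q$ has property \textup{(V)};
\item[(ii)] for every block sequence $(v_j)$ in $Y$ there is a wuC series $\sum_jx_j$ in $X$ with $qx_j=v_j$.
\end{enumerate}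
Then $X$ has property \textup{(V)}.
\end{proposition}

\begin{proof}
Let $T:X\to W$ be unconditionally converging and let $H=T^*(B_{W^*})$, a bounded convex subset of $X^*$. By Gantmacher's theorem it suffices to show that $H$ is relatively weakly compact. We pass to the dual because (ii) is a tool for testing functionals that come from $Y^*$. These are the functionals that vanish on $N$: since $q$ is onto, a functional in $N^\perp$ induces a linear functional on $Y$, bounded by the open mapping theorem, so $N^\perp=q^*(Y^*)$. Hypothesis (i) only gives \emph{weak} compactness of the restrictions of $H$ to $N$, and weak convergence does not bring a functional close to $N^\perp$. Convex combinations turn it into norm convergence, and Lemma~\ref{lem:convex} says that nothing is lost.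

\emph{Step 1: convex combinations.} Let $\iota:N\to X$ be the inclusion, so that $\iota^*h=h|_N$. The operator $T\iota$ is unconditionally converging, hence weakly compact by (i), so $\iota^*H=(T\iota)^*(B_{W^*})$ is relatively weakly compact. Let $\mathcal E\subset Y$ be the union of a basis of each $Y_n$, a countable set, and for $e\in\mathcal E$ fix $z_e\in X$ with $qz_e=e$. Given a sequence in $H$, the Eberlein--\v Smulian theorem and a diagonal argument give a subsequence $(h_n)$ such that $\iota^*h_n\to g$ weakly for some $g\in N^*$ and $(h_n(z_e))_n$ converges for each $e\in\mathcal E$. By Mazur's theorem there are $c_k\in\operatorname{co}\{h_n:n\ge k\}\subset H$ with $\|\iota^*c_k-g\|<1/k$. Moreover $c_k(z_e)\to\lim_nh_n(z_e)$ for each $e$. By Lemma~\ref{lem:convex} it is enough to prove that $(c_k)$ is norm Cauchy.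

\emph{Step 2: reduction to $Y^*$.} Suppose not. Then there are $\delta>0$ and $k_1<k_1'<k_2<k_2'<\cdots$ such that $d_r=c_{k_r}-c_{k_r'}$ has $\|d_r\|\ge\delta$. By Step 1,
\[
\|\iota^*d_r\|\to0,\qquad d_r(z_e)\to0\ \ (e\in\mathcal E),\qquad d_r\in T^*(2B_{W^*}).
\]
Extend $\iota^*d_r$ to a functional $d_r'$ on $X$ of the same norm. Then $d_r-d_r'\in N^\perp$, so $d_r-d'_r=q^*w_r$ for some $w_r\in Y^*$, and
\[
\theta_r:=\|d_r-q^*w_r\|=\|\iota^*d_r\|\to0 .
\]
Hence $\|w_r\|\ge\|q^*w_r\|\ge\delta-\theta_r\ge\delta/2$ for large $r$. On the other hand, $|w_r(e)|=|(q^*w_r)(z_e)|\le|d_r(z_e)|+\theta_r\|z_e\|\to0$ for every $e\in\mathcal E$. As $Y_n$ is finite-dimensional, this gives $\|w_r^n\|\to0$ for each fixed $n$. So the mass of $w_r$ in the $\ell_1$-sum $Y^*$ stays at least $\delta/2$ and escapes to high levels.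

\emph{Step 3: gliding hump.} Let $L_0=0$, $r_0=0$. Given $r_{j-1}$ and $L_{j-1}$, choose $r_j>r_{j-1}$ with $\|w_{r_j}\|\ge\delta/2$ and $\sum_{n\le L_{j-1}}\|w^n_{r_j}\|<\delta/8$, and then $L_j>L_{j-1}$ with $\sum_{n>L_j}\|w^n_{r_j}\|<\delta/8$. For $n\in J_j=(L_{j-1},L_j]$ pick $v_j^n\in B_{Y_n}$ with $w_{r_j}^n(v_j^n)=\|w^n_{r_j}\|$, which is possible by compactness of $B_{Y_n}$, and let $v_j^n=0$ for $n\notin J_j$. Then $(v_j)$ is a block sequence and
\[
w_{r_j}(v_j)=\sum_{n\in J_j}\|w^n_{r_j}\|\ge\frac\delta2-\frac\delta8-\frac\delta8=\frac\delta4 .
\]

\emph{Step 4: contradiction.} Let $\sum_jx_j$ be the wuC series given by (ii), and let $C=\sup_j\|x_j\|<\infty$. Since $d_{r_j}\in T^*(2B_{W^*})$ and $(q^*w_{r_j})(x_j)=w_{r_j}(v_j)$,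
\[
2\|Tx_j\|\ge|d_{r_j}(x_j)|\ge|w_{r_j}(v_j)|-C\theta_{r_j}\ge\frac\delta4-C\theta_{r_j} .
\]
So $\|Tx_j\|\not\to0$, which contradicts Lemma~\ref{lem:wuc}(c).
\end{proof}

Lemmas~\ref{lem:qN} and~\ref{lem:lift} verify the hypotheses for the space of Section~\ref{sec:X}.

\begin{corollary}\label{cor:XV}
The space $X$ of Section~\textup{\ref{sec:X}} has property \textup{(V)}.
\end{corollary}

\section{The space $C(\Omega,X)$ fails property (V)}\label{sec:fail}

To average the operators $\rho_\omega q$ over $\Omega$ we need a measure on $\Omega$ that sees $\mathbb P$. This is the only place where non-scatteredness is used. For $\Omega=\Delta$ one may skip the lemma and take $\Omega_0=\Delta$, $\pi$ the identity and $\mu=\mathbb P$.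

\begin{lemma}\label{lem:measure}
Let $\Omega$ be a compact Hausdorff space that is not scattered. There are a closed set $\Omega_0\subset\Omega$, a continuous surjection $\pi:\Omega_0\to\Delta$ and a Borel probability $\mu$ on $\Omega_0$ with $\mu(\pi^{-1}B)=\mathbb P(B)$ for all Borel sets $B\subset\Delta$.
\end{lemma}

\begin{proof}
Let $A\subset\Omega$ be nonempty without relatively isolated points, and let $K=\overline A$. If $K\cap O=\{s\}$ for an open set $O$, then $O$ meets $A$, so $A\cap O=\{s\}$, which is impossible. Thus $K$ has no isolated points, and each nonempty relatively open subset of $K$ has at least two points. Put $V_\emptyset=K$. Given a nonempty relatively open $V_t\subset K$, take two points in it; since $K$ is Hausdorff and regular, they have relatively open neighborhoods $V_{t0}$, $V_{t1}$ whose closures are disjoint and contained in $V_t$. For fixed $n$ the sets $\overline{V_t}$, $t\in\Gamma_n$, are then pairwise disjoint. Let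
\[
\Omega_0=\bigcap_{n\ge1}\ \bigcup_{t\in\Gamma_n}\overline{V_t},
\]
a closed set. For $s\in\Omega_0$ and each $n$ there is exactly one $t_n\in\Gamma_n$ with $s\in\overline{V_{t_n}}$. As $\overline{V_{t_{n+1}}}\subset V_{t_{n+1}|n}$, uniqueness gives $t_{n+1}|n=t_n$, so the $t_n$ are the initial segments of one branch $\pi(s)$. We have $\pi^{-1}[t]=\Omega_0\cap\overline{V_t}$. For fixed $n$ these finitely many disjoint closed sets cover $\Omega_0$, so they are clopen in $\Omega_0$, and $\pi$ is continuous. For $\omega\in\Delta$ the decreasing nonempty compact sets $\overline{V_{\omega|n}}$ have a common point $s$, and $s\in\Omega_0$, $\pi(s)=\omega$.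

Since $\pi$ is onto, $g\mapsto g\circ\pi$ is an isometry of $C(\Delta)$ into $C(\Omega_0)$, and $g\circ\pi\mapsto\int g\,d\mathbb P$ is a functional of norm one on its range. Extend it to $C(\Omega_0)$ with the same norm and represent the extension by a regular Borel measure $\mu$ (Riesz). Then $\mu(\Omega_0)=1=|\mu|(\Omega_0)$, which forces $\mu\ge0$. Taking for $g$ the indicator of a cylinder shows that $B\mapsto\mu(\pi^{-1}B)$ and $\mathbb P$ agree on cylinders. Together with $\emptyset$, the cylinders are closed under intersections and generate the Borel $\sigma$-algebra of $\Delta$, so the two probabilities are equal.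
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Let $X$ be the space of Section~\ref{sec:X}, which has (V) by Corollary~\ref{cor:XV}. Let $\Omega$ be compact Hausdorff and not scattered, and let $\Omega_0,\pi,\mu$ be as in Lemma~\ref{lem:measure}.

\emph{The operator $U$.} For $\varphi\in C(\Omega,X)$ and $n\ge1$ put
\[
(U\varphi)_n=\int_{\Omega_0}\big(\rho_{\pi(s)}\,q\,\varphi(s)\big)_n\,d\mu(s)=\int_{\Omega_0}\big(q\varphi(s)\big)\big(\pi(s)|n\big)\,d\mu(s).
\]
On the clopen set $\pi^{-1}[t]$, $t\in\Gamma_n$, the integrand is $s\mapsto(q\varphi(s))(t)$, so it is continuous on $\Omega_0$. It is bounded by $\|\varphi\|$, and for fixed $s$ it tends to $0$ as $n\to\infty$ because $\rho_{\pi(s)}q\varphi(s)\in c_0$. By dominated convergence $U\varphi\in c_0$, and $U:C(\Omega,X)\to c_0$ is an operator of norm at most $1$.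

\emph{$U$ is not weakly compact.} A function $\varphi$ can adapt its value at $s$ to the branch $\pi(s)$ along which this value will be read; we let it take the value $\lambda_m(y_{\pi(s)|m})$. Fix $m$. The sets $\pi^{-1}[t]$, $t\in\Gamma_m$, are finitely many disjoint closed subsets of the normal space $\Omega$. So they have pairwise disjoint open neighborhoods $O_t$, and Urysohn's lemma gives continuous $g_t:\Omega\to[0,1]$ equal to $1$ on $\pi^{-1}[t]$ and to $0$ off $O_t$. Put
\[
\varphi_m=\sum_{t\in\Gamma_m}g_t\,\lambda_m(y_t)\in C(\Omega,X).
\]
At each point at most one $g_t$ is nonzero, so $\|\varphi_m\|\le1$ by \eqref{eq:yt} and \eqref{eq:lambda}. For $s\in\Omega_0$ we have $q\varphi_m(s)=y_{\pi(s)|m}$, hence $\rho_{\pi(s)}q\varphi_m(s)=\sigma_m$ by \eqref{eq:yt}. Thus $U\varphi_m=\sigma_m$ for all $m$.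

\emph{$U$ is unconditionally converging.} Let $\sum_k\varphi_k$ be wuC in $C(\Omega,X)$. By Lemma~\ref{lem:wuc}(c) we must show that $\|U\varphi_k\|\to0$. Each $\varphi_k(\Omega)$ is a compact metric space, hence separable, so the closed linear span $X'$ of $\bigcup_k\varphi_k(\Omega)$ is separable. Let $Z$ be the null set of Lemma~\ref{lem:eval} for $X'$; then $\mu(\pi^{-1}Z)=\mathbb P(Z)=0$. Let
\[
G_k(s)=\|\rho_{\pi(s)}\,q\,\varphi_k(s)\|_\infty\qquad(s\in\Omega_0).
\]
Each $G_k$ is the supremum of countably many continuous functions, hence Borel, and $G_k\le\sup_l\|\varphi_l\|<\infty$. Fix $s\in\Omega_0\setminus\pi^{-1}Z$. Evaluation at $s$ is an operator $C(\Omega,X)\to X$, so $\sum_k\varphi_k(s)$ is wuC in $X$, and hence in $X'$, by Lemma~\ref{lem:wuc}(b). Since $\rho_{\pi(s)}q|_{X'}$ is unconditionally converging, $G_k(s)\to0$. By dominated convergence,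
\[
\|U\varphi_k\|_\infty\le\int_{\Omega_0}G_k\,d\mu\longrightarrow0 .
\]
So $U$ is unconditionally converging and not weakly compact, and $C(\Omega,X)$ fails (V).
\end{proof}

The proof needs $\mu$ to ignore $\pi^{-1}Z$ for every null set $Z$. If $\mu$ is replaced by the point mass at $s$, then $U\varphi=\rho_{\pi(s)}q\varphi(s)$, and the constant functions with values $x_j^{\pi(s)}$ from Example~\ref{ex:branch} form a wuC series that $U$ maps to $\sum_ju_j$.

\begin{remark}\label{rem:discontinuous}
One can see directly why the wuC series that give $X$ property (V) are of no use in $C(\Delta,X)$. For each $\tau$, Example~\ref{ex:branch} lifts $(e_{\tau|j})_j$ to a series $\sum_jx_j^\tau$ with wuC bound $1$. If the maps $\tau\mapsto x_j^\tau$ were continuous, they would form a wuC series in $C(\Delta,X)$ that $U$ maps to $\sum_ju_j$. They are far from continuous. Let $\tau\ne\tau'$ have longest common initial segment of length $l\ge j$. For $k>l$, on the set of branches whose longest common segment with $\tau$ has length $k$, which has measure $2^{-k-1}>0$, the first coordinates of $x_j^\tau$ and $x_j^{\tau'}$ are $\Lambda_k(u_j)$ and $\Lambda_l(u_j)$.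 At the point $d+\eta_k$, $d\in D_j$, these functions equal $0$ and $1-2^{l-k}$. Letting $k\to\infty$ gives $\|x_j^\tau-x_j^{\tau'}\|\ge1$.
\end{remark}

\section{Scattered spaces}\label{sec:scattered}

The proof of Theorem~\ref{thm:scattered} has two steps. A failure of (V) is witnessed by countably many functions, which factor through a metrizable image of $\Omega$; for scattered $\Omega$ this image is countable. Countable compact spaces are intervals of ordinals, and for these $C(\Omega,X)$ is built from $X$ by iterated $c_0$-sums.

\begin{lemma}\label{lem:countable}
If $K$ is a countable compact metrizable space and $X$ has \textup{(V)}, then $C(K,X)$ has \textup{(V)}.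
\end{lemma}

\begin{proof}
If $K=\emptyset$ the space is $\{0\}$. Otherwise, by the Mazurkiewicz--Sierpi\'nski theorem, $K$ is homeomorphic to an interval $[0,\alpha]$ of ordinals with the order topology, for a countable ordinal $\alpha$. We use induction on $\alpha$. For $\alpha=0$ the space is $X$. For $\alpha=\beta+1$ the point $\alpha$ is isolated, so $C([0,\alpha],X)$ is the sum of $C([0,\beta],X)$ and $X$, and Lemma~\ref{lem:c0sum} applies.

Let $\alpha$ be a limit ordinal and choose $\alpha_1<\alpha_2<\cdots$ with supremum $\alpha$. The map $f\mapsto(f(\alpha),f-f(\alpha))$ is an isomorphism of $C([0,\alpha],X)$ onto the sum of $X$ and $C_0=\{f:f(\alpha)=0\}$. The intervals $I_0=[0,\alpha_1]$ and $I_n=(\alpha_n,\alpha_{n+1}]$, $n\ge1$, are clopen and partition $[0,\alpha)$, and the sets $(\alpha_n,\alpha]$ form a neighborhood base at $\alpha$. Hence a function $f$ with $f(\alpha)=0$ is continuous if and only if each $f|_{I_n}$ is continuous and $\sup_{I_n}\|f\|\to0$; that is, $C_0$ is the $c_0$-sum of the spaces $C(I_n,X)$. Each $I_n$ is a subset of $[0,\alpha_{n+1}]$ with a largest element, so it is order isomorphic to $[0,\gamma]$ for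 some $\gamma\le\alpha_{n+1}<\alpha$. Being an interval, it carries its own order topology, so it is homeomorphic to $[0,\gamma]$. The induction hypothesis and Lemma~\ref{lem:c0sum}, used twice, finish the proof.
\end{proof}

\begin{lemma}\label{lem:image}
Let $f:\Omega\to\Omega'$ be a continuous surjection of compact Hausdorff spaces. If $\Omega$ is scattered, so is $\Omega'$.
\end{lemma}

\begin{proof}
Suppose that $\Omega'$ is not scattered. As in the proof of Lemma~\ref{lem:measure}, there is a nonempty closed $R\subset\Omega'$ without isolated points. Consider the closed sets $K\subset\Omega$ with $f(K)=R$; one of them is $f^{-1}(R)$. The intersection of a chain of such sets is again one, since for $r\in R$ the nonempty compact sets $K\cap f^{-1}(r)$ form a chain and have a common point. By Zorn's lemma there is a minimal such $K$, and $K\neq\emptyset$. Since $\Omega$ is scattered, $K$ has an isolated point $s$. Then $K\setminus\{s\}$ is closed, so $f(K\setminus\{s\})$ is a closed subset of $R$; it contains $R\setminus\{f(s)\}$, which is dense in $R$. Thus $f(K\setminus\{s\})=R$, contrary to minimality.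
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:scattered}]
Let $\Omega$ be scattered and let $X$ have (V). Suppose that an operator $T$ on $C(\Omega,X)$ is unconditionally converging and not weakly compact. By the Eberlein--\v Smulian theorem there is a bounded sequence $(\varphi_k)$ such that $(T\varphi_k)$ has no weakly convergent subsequence. Let $f:\Omega\to X^{\mathbb N}$ be the continuous map $s\mapsto(\varphi_k(s))_k$, and let $\Omega'=f(\Omega)$. It is compact and metrizable, and scattered by Lemma~\ref{lem:image}.

We recall why $\Omega'$ is countable (the Cantor--Bendixson argument). Let $A$ be the set of points of $\Omega'$ all of whose neighborhoods are uncountable. Its complement is covered by the countable members of a countable base, so it is countable. Hence every neighborhood of a point of $A$ meets $A$ in an uncountable set, and $A$ has no isolated point. As $\Omega'$ is scattered, $A=\emptyset$.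

The map $J:C(\Omega',X)\to C(\Omega,X)$, $J\psi=\psi\circ f$, is an isometry, and $\varphi_k=J\psi_k$, where $\psi_k$ is the $k$th coordinate map on $\Omega'$. The operator $TJ$ is unconditionally converging, and it maps the bounded sequence $(\psi_k)$ to $(T\varphi_k)$, so it is not weakly compact. This contradicts Lemma~\ref{lem:countable}.
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
``379 NB/J No, 4352'',
\texttt{https://digital.library.unt.edu/ark:/67531/\allowbreak metadc278580/\allowbreak m2/1/\allowbreak high\_res\_d/\allowbreak 1002727088-ochoa.pdf}

\end{thebibliography}
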